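# Four lines and a cross-ratio: embeddability among finitely generated subgroups of Thompson's group $F$

## 1. A plausible "yes", tested on abelian groups and on $\mathbb Z\wr\mathbb Z$

Thompson's group $F$ is the group, under composition, of all orientation-preserving piecewise linear homeomorphisms of $[0,1]$ with finitely many breakpoints, all breakpoints at dyadic rationals, and all slopes integer powers of $2$. We write $gh=g\circ h$. For groups $G,H$ we say that $G$ embeds into $H$ if there is an injective homomorphism $G\to H$. This relation is reflexive and transitive, so it is a quasi-order. Two groups that embed into each other are called bi-embeddable.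

**Definition (well quasi-order).** A quasi-order $\le$ on a class is a well quasi-order if every infinite sequence $(x_i)$ in it has indices $i<j$ with $x_i\le x_j$.

For example, $(\mathbb N,\le)$ is a well quasi-order, since a sequence without such a pair would be strictly decreasing. The positive integers under divisibility are not, because of the sequence of primes. In general, two things prevent a quasi-order from being a well quasi-order: an infinite antichain (pairwise incomparable elements), and an infinite strictly descending chain $x_1>x_2>\cdots$, that is, one with $x_j\le x_i$ and $x_i\not\le x_j$ for $i<j$.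

The statement under discussion is Conjecture 2 of the report at https://www.mfo.de/document/1707/OWR_2017_11.pdf:

**Conjecture 2.** The finitely generated subgroups of $F$ are well quasi-ordered by embeddability: if $(G_i\mid i<\infty)$ is a sequence of finitely generated subgroups of $F$, then there is an $i<j$ such that $G_i$ embeds into $G_j$.

The first guess is yes: embeddings are flexible, and subgroups of $F$ tend to contain rescaled copies of each other. Let us test the guess.

*Cyclic and abelian subgroups.* $F$ is torsion-free: if $g(s)>s$, then $g^k(s)>s$ for all $k\ge1$, and similarly if $g(s)<s$. So a cyclic subgroup is $1$ or $\mathbb Z$, and a finitely generated abelian subgroup is some $\mathbb Z^r$. Since $\mathbb Z^r$ embeds into $\mathbb Z^{r'}$ when $r\le r'$, these are well quasi-ordered.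

*The wreath product $\mathbb Z\wr\mathbb Z$.* Put $R=\mathbb Z[t,t^{-1}]$, an integral domain, and
$$W=\mathbb Z\wr\mathbb Z=R\rtimes\mathbb Z,\qquad (f,k)(g,l)=(f+t^kg,\;k+l).$$
The set of all $(f,0)$ is the base, and $k$ is the exponent of $(f,k)$. Write $a=(1,0)$ and $t=(0,1)$, so that $at^n=(1,n)$, and $[g,h]=ghg^{-1}h^{-1}$. Let $p=f+t^kg$ and $q=g+t^lf$ be the base parts of $(f,k)(g,l)$ and $(g,l)(f,k)$. Since $(p,s)(q,s)^{-1}=(p-q,0)$,
$$[(f,k),(g,l)]=\big((1-t^l)f+(t^k-1)g,\;0\big).\tag{1}$$
In particular, conjugation by $(f,k)$ multiplies base elements by $t^k$. The group $W$ is torsion-free, because $(f,k)^r$ has exponent $rk$, and $(f,0)^r=(rf,0)$.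

There are many injective endomorphisms. If $0\ne b\in R$ and $w=(h,c)$ with $c\ne0$, then
$$(f,k)\longmapsto (f(t^c)\,b,0)\,w^k\tag{2}$$
is an injective endomorphism of $W$ with $a\mapsto(b,0)$ and $t\mapsto w$. It is a homomorphism because conjugation by $w^k$ multiplies $g(t^c)b$ by $t^{ck}$, which is what $g\mapsto t^kg$ becomes after $t\mapsto t^c$. It is injective because the image has exponent $ck$, so a kernel element has $k=0$ and $f(t^c)b=0$, hence $f=0$.

Now let $P\le W$ be finitely generated. If $P$ is abelian, it is $\mathbb Z^r$. If not, a nontrivial commutator gives a nonzero base element $b\in P$, and $P$ is not inside the base, so it contains some $w$ of exponent $c\ne0$. By (2), $\langle b,w\rangle\cong W$. So $P$ and $W$ are bi-embeddable. Up to bi-embeddability, $W$ has only the finitely generated subgroups $\mathbb Z^r$ and $W$, and the guess passes again. Even the groups $R\rtimes\langle t^d\rangle$, which look different for different $d$, cannot be told apart: the map $t\mapsto t^d$ absorbs the number $d$.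

We shall see in Section 9 that the guess passes for $W^2$ too. It is nevertheless wrong, and it fails inside a small power of $W$.

## 2. Powers of $\mathbb Z\wr\mathbb Z$ inside $F$

All our groups will be subgroups of $W^n$, so we first place $W^n$ in $F$. Let
$$\tau(s)=2s\ \text{ on }[0,\tfrac14],\qquad s+\tfrac14\ \text{ on }[\tfrac14,\tfrac12],\qquad \tfrac s2+\tfrac12\ \text{ on }[\tfrac12,1].$$
Then $\tau\in F$, $\tau(s)>s$ on $(0,1)$, and $\tau(\frac14)=\frac12$. Let $\alpha\in F$ be the copy of $\tau$ rescaled to $[\frac14,\frac12]$, and the identity elsewhere.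

The conjugate $\tau^k\alpha\tau^{-k}$ is supported on $[\tau^k(\frac14),\tau^{k+1}(\frac14)]$. For different $k$ these intervals have disjoint interiors, so the conjugates commute. Each has infinite order, so they freely generate a free abelian group. Every element of that group is trivial near $0$, whereas $\tau^k$ has slope $2^k\neq1$ near $0$ when $k\ne0$. So $\langle\tau\rangle$ meets the group trivially and permutes its basis by a shift. Hence $\langle\alpha,\tau\rangle\cong W$.

Finally, choose $2^r\ge n$. The copies of $F$ rescaled to $[\frac i{2^r},\frac{i+1}{2^r}]$, $0\le i<n$, commute and generate $F^n\le F$. So $W^n\le F$ for all $n$, and every subgroup of $W^n$ is isomorphic to a subgroup of $F$.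

## 3. What rescaling absorbs, and what four lines keep

In $W^n$ let $\pi_i$ be the projection to the $i$-th coordinate, $B_i\cong R$ the base of the $i$-th factor, and $B=\bigoplus_iB_i$, written additively. For $G\le W^n$ let $\chi_i:G\to\mathbb Z$ be the exponent of the $i$-th coordinate and $\chi=(\chi_i)_i$. We regard each $\chi_i$ as a vector in $\mathrm{Hom}(G,\mathbb Q)$.

To refute the conjecture we need a family of groups with a parameter that no embedding can change. Exponents are the natural place to store one.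

*Two coordinates.* For a subgroup $\Lambda\le\mathbb Z^2$ of finite index take all $((f_1,k_1),(f_2,k_2))$ with $(k_1,k_2)\in\Lambda$. This is a subgroup of $W^2$. It contains the image of $W^2$ under $(f,k)\mapsto(f(t^N),Nk)$ in both coordinates, where $N\ge1$ is such that $N\mathbb Z^2\subseteq\Lambda$. So it is bi-embeddable with $W^2$ for every $\Lambda$.

*Three coordinates.* Try to fix a slope by a third exponent: for $n\ge1$ let
$$P_n=\{((f_1,q_1),(f_2,q_2),(f_3,q_1+nq_2))\}\le W^3.$$
Replacing $(f_2,k_2)$ by $(f_2(t^n),nk_2)$ embeds $P_n$ into $P_1$: the exponents become $(q_1,nq_2,q_1+nq_2)$. Conversely, applying $(f,k)\mapsto (f(t^n),nk)$ in coordinates $1$ and $3$ embeds $P_1$ into $P_n$: the exponents become $(nq_1,q_2,nq_1+nq_2)$, and the third is the first plus $n$ times the second. So all $P_n$ are bi-embeddable, and $n$ is lost again.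

The reason is visible. Substitutions $t\mapsto t^c$ rescale each $\chi_i$ separately, so of the vector $\chi_i$ only the line $\mathbb Q\chi_i$ can matter. Lines in a two-dimensional space are points of $P^1(\mathbb Q)$, and $PGL_2(\mathbb Q)$ moves any three distinct points to any other three. Four points are the first configuration with an invariant. We recall it.

**Cross-ratio.** For distinct $p_1,p_2,p_3\in P^1(\mathbb Q)$ there is a unique $g\in PGL_2(\mathbb Q)$ with $g(p_1)=0$, $g(p_2)=\infty$, $g(p_3)=1$. For $p_4$ distinct from these put $\mathrm{cr}(p_1,p_2,p_3,p_4)=g(p_4)\in\mathbb Q\setminus\{0,1\}$. It is invariant under $PGL_2(\mathbb Q)$, and injective in $p_4$. Let $\lambda=\mathrm{cr}(0,\infty,1,\lambda)$. Exchanging $0,\infty$ gives $1/\lambda$ (use $z\mapsto 1/z$), and exchanging $0,1$ gives $1-\lambda$ (use $z\mapsto1-z$). The orderings $(\infty,0,\lambda,1)$ and $(1,\lambda,0,\infty)$ give $\lambda$ again (use $z\mapsto\lambda/z$ and $z\mapsto\lambda(1-z)/(\lambda-z)$), so the Klein four-group preserves the cross-ratio.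 As $S_4$ is the product of the Klein four-group and the permutations of the first three places, the orderings of a 4-set have at most the six cross-ratios
$$\lambda,\quad\frac1\lambda,\quad1-\lambda,\quad\frac1{1-\lambda},\quad\frac{\lambda}{\lambda-1},\quad\frac{\lambda-1}\lambda.\tag{3}$$
So if two 4-sets are equivalent under $PGL_2(\mathbb Q)$, the cross-ratio of any ordering of one lies in the list (3) of the other.

This suggests putting four lines with cross-ratio $n$ into $W^4$. The work lies in showing that an arbitrary injective homomorphism, which need not be built from coordinate maps, still carries lines to lines.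

## 4. Abstract embeddings respect coordinates

Let $G\le W^n$. Conjugation by $g\in G$ acts on $B_i$ as multiplication by $t^{\chi_i(g)}$. For $b\in B$ we write $(g-1)b=[g,b]$. These operators commute with each other, and $[G,G]\subseteq B$. For $u=((f_i,k_i))_i$ put $\varepsilon_i(u)=f_i(1)$ and $D_i(u)=f_i'(1)$. From the product rule,
$$\varepsilon_i(uv)=\varepsilon_i(u)+\varepsilon_i(v),\qquad D_i(uv)=D_i(u)+D_i(v)+\chi_i(u)\varepsilon_i(v).\tag{4}$$

Two small facts will be used repeatedly.

**Fact 1.** If $\chi,L:G\to\mathbb Z$ are homomorphisms, $\chi\ne0$ and $\ker\chi\subseteq\ker L$, then $L\in\mathbb Q\chi$. Indeed, let $\chi(G)=d\mathbb Z$ with $\chi(g_0)=d\geq 1$. Each $g$ is $g_0^kh$ with $\chi(h)=0$, so $L(g)=kL(g_0)=\frac{L(g_0)}d\chi(g)$.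

**Fact 2.** Let $G\le W^n$, let $U\subseteq G$ be finite with $\chi(U)$ generating $\chi(G)$, and let $S\subseteq G\cap B$ be finite such that the conjugates $usu^{-1}$ ($u\in\langle U\rangle$, $s\in S$) generate $G\cap B$. Then $G=\langle U\cup S\rangle$. Indeed, $\langle U\cup S\rangle$ contains $G\cap B$, and for $g\in G$ some $u\in\langle U\rangle$ has $\chi(u)=\chi(g)$, so $gu^{-1}\in G\cap B$.

**Definition (good).** $G\le W^n$ is good if $\chi_1,\dots,\chi_n$ are nonzero and pairwise linearly independent in $\mathrm{Hom}(G,\mathbb Q)$, and $\pi_i([G,G])\neq0$ for all $i$.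

For instance, $W^2$ is good. The diagonal $\{(w,w)\}\le W^2$ is not, since $\chi_1=\chi_2$; its commutators $(d,d)$ show that $[G,G]\cap B_1=0$. Also $W\times\langle t\rangle$ is not good, since its second coordinate has no commutators.

If $G$ is good and $l\ne i$, there is $v\in G$ with
$$\chi_l(v)=0\ne\chi_i(v).\tag{5}$$
Otherwise $\ker\chi_l\subseteq\ker\chi_i$, and $\chi_i\in\mathbb Q\chi_l$ by Fact 1.

**Lemma 1.** If $G\le W^n$ is good, then $[G,G]\cap B_i\ne0$ for all $i$.

*Proof.* The point is to erase all coordinates but the $i$-th. Take $e\in[G,G]$ with $\pi_i(e)\neq0$, and for each $l\ne i$ take $v_l$ with $\chi_l(v_l)=0\ne\chi_i(v_l)$. Put $d=\prod_{l\ne i}(v_l-1)\,e$, an iterated commutator, hence in $[G,G]$. The operator $v_l-1$ kills the $l$-th coordinate, so $d\in B_i$. Its $i$-th coordinate is $\prod_{l\neq i}(t^{\chi_i(v_l)}-1)\,\pi_i(e)\ne0$, as $R$ is a domain. $\square$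

**Lemma 2.** Let $G\le W^n$ be good, $H\le W^{n'}$ with exponent maps $\chi'_j$, and $\varphi:G\to H$ an injective homomorphism. There are an injection $\sigma:\{1,\dots,n\}\to\{1,\dots,n'\}$ and $c_i\in\mathbb Q\setminus\{0\}$ with
$$\chi'_{\sigma(i)}\circ\varphi=c_i\chi_i\qquad(1\le i\le n).$$

*Proof.* The idea is that $\ker\chi_i$ is visible inside $G$ as the set of elements commuting with a commutator in $B_i$. Take $0\neq d\in[G,G]\cap B_i$ by Lemma 1, and $g$ with $\chi_i(g)\ne0$. Then $d'=(g-1)d\ne0$. Both $\varphi(d)$ and $\varphi(d')$ lie in $[H,H]\subseteq B'$, the base of $W^{n'}$, and $\varphi(d')\ne0$. Choose $j$ with $\pi_j\varphi(d')\ne0$ and put $L=\chi'_j\circ\varphi$. Since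
$$\pi_j\varphi(d')=(t^{L(g)}-1)\,\pi_j\varphi(d),$$
both $L(g)\ne0$ and $\pi_j\varphi(d)\ne0$. If $\chi_i(h)=0$, then $h$ commutes with $d$, so $(t^{L(h)}-1)\pi_j\varphi(d)=0$ and $L(h)=0$. Thus $\ker\chi_i\subseteq\ker L$ and $L\ne0$, and Fact 1 gives $L=c_i\chi_i$ with $c_i\ne0$. Put $\sigma(i)=j$. If $\sigma(i)=\sigma(l)$, then $c_i\chi_i=c_l\chi_l$, so $i=l$ because $G$ is good. $\square$

The $c_i$ need not be integers: the isomorphism $\langle a,t^2\rangle\to W$ with $a\mapsto a$, $t^2\mapsto t$ has $c=\frac12$.

The next lemma is not needed for Theorems A and B; it will carry the finer arguments later. It says that the $i$-th coordinate of an element of $\ker \chi_i$ determines the $\sigma(i)$-th coordinate of its image.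

**Lemma 3.** In the situation of Lemma 2, if $v\in G$, $\chi_i(v)=0$ and $\pi_i(v)=1$, then $\pi_{\sigma(i)}\varphi(v)=1$. Hence, with $M_i=\pi_i(\ker\chi_i)\subseteq R$, there is a well-defined additive map $\varphi_i:M_i\to R$, $\varphi_i(\pi_i(v))=\pi_{\sigma(i)}(\varphi(v))$, and $\varphi_i(t^kf)=t^{c_ik}\varphi_i(f)$ for $k\in\chi_i(G)$.

*Proof.* **Step 1 (commutators).** We first prove the claim for $e\in[G,G]$ with $\pi_i(e)=0$. With $v_l$ as in Lemma 1, $\prod_{l\ne i}(v_l-1)e=0$: the $l$-th coordinates are killed, and the $i$-th was zero already. Apply $\varphi$, then $\pi_{\sigma(i)}$. By Lemma 2, $\varphi(v_l)$ acts on coordinate $\sigma(i)$ as $t^{c_i\chi_i(v_l)}$, so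
$$\prod_{l\ne i}(t^{c_i\chi_i(v_l)}-1)\;\pi_{\sigma(i)}\varphi(e)=0.$$
The factors are nonzero, so $\pi_{\sigma(i)}\varphi(e)=0$.

**Step 2 (general $v$).** We reduce to Step 1 by taking a commutator. Let $v$ be as stated and $\chi_i(w)\ne0$. Then $[w,v]\in[G,G]$ has trivial $i$-th coordinate, so $\pi_{\sigma(i)}\varphi([w,v])=0$. Since $\chi'_{\sigma(i)}(\varphi(v))=c_i\chi_i(v)=0$, we have $\pi_{\sigma(i)}\varphi(v)=(g,0)$ for some $g\in R$, and (1) gives $(t^{c_i\chi_i(w)}-1)g=0$. So $g=0$.

**Step 3 (the map $\varphi_i$).** We read off the induced map. For $v\in\ker\chi_i$ the $\sigma(i)$-coordinate of $\varphi(v)$ is in the base. If $v,v'\in\ker\chi_i$ have the same $i$-th coordinate, apply Step 2 to $vv'^{-1}$; so $\varphi_i$ is well defined, and it is additive since $\varphi$ is a homomorphism. Conjugating $v$ by $g$ with $\chi_i(g)=k$ multiplies $\pi_i(v)$ by $t^k$ and $\pi_{\sigma(i)}\varphi(v)$ by $t^{c_ik}$. $\square$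

## 5. An antichain of two-generator groups

**Theorem A.** For $n\ge2$ let $G_n=\langle x,y\rangle\le W^4\le F$, where
$$x=(t,\;a,\;t,\;t),\qquad y=(a,\;t,\;at,\;at^n).$$
If $m,n\ge2$ and $G_m$ embeds into $G_n$, then $m=n$. So $G_2,G_3,\dots$ is an infinite antichain of 2-generator metabelian subgroups of $F$, and Conjecture 2 is false. (Two generators is optimal: cyclic subgroups of $F$ are $1$ or $\mathbb Z$.)

The groups are metabelian because $[G_n,G_n]\subseteq B$ is abelian.

*Proof.* **Step 1 ($G_n$ is good).** This makes Lemma 2 available. We have $\chi(x)=(1,0,1,1)$ and $\chi(y)=(0,1,1,n)$. A homomorphism on $G_n$ is determined by its values on $x,y$, so $\chi_1,\chi_2$ are independent, and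
$$\chi_3=\chi_1+\chi_2,\qquad\chi_4=\chi_1+n\chi_2 .$$
As $n\ge2$, the four are pairwise independent. By (1),
$$[x,y]=(t-1,\;1-t,\;t-1,\;t-1),$$
so $\pi_i([G_n,G_n])\ne0$ for all $i$.

**Step 2 (from an embedding to a projectivity).** Let $\varphi:G_m\to G_n$ be injective, with $\chi_i$ the exponents of $G_m$ and $\chi_i'$ those of $G_n$. By Lemma 2, $\sigma$ is a permutation of $\{1,2,3,4\}$. Put $V'=\mathrm{span}_{\mathbb Q}(\chi'_i)$ and $V=\mathrm{span}_{\mathbb Q}(\chi_i)$, both of dimension 2. The linear map $\varphi^*:\theta\mapsto\theta\circ\varphi$ sends $V'$ into $V$ and the line $\mathbb Q\chi'_{\sigma(i)}$ onto $\mathbb Q\chi_i$. Its image contains two independent vectors, so $\varphi^*:V'\to V$ is an isomorphism that matches the two sets of four lines.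

**Step 3 (cross-ratios).** We compare the invariants. Give the line of $\alpha\chi_1+\beta\chi_2$ the coordinate $\beta/\alpha$, and similarly in $V'$. The two sets of lines become $\{0,\infty,1,n\}$ in $V'$ and $\{0,\infty,1,m\}$ in $V$, and $\varphi^*$ becomes an element of $PGL_2(\mathbb Q)$ carrying the first to the second. By (3),
$$m\in\Big\{n,\ \tfrac1n,\ 1-n,\ \tfrac1{1-n},\ \tfrac n{n-1},\ \tfrac{n-1}n\Big\}.$$
Here $\frac1n,\frac{n-1}n<1$, and $1-n,\frac1{1-n}<0$. Finally $\frac n{n-1}=1+\frac1{n-1}$ is an integer only for $n=2$, when it equals $2=n$. As $m\ge2$ is an integer, $m=n$. $\blacksquare$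

The conjecture is refuted. The next sections measure how badly it fails, and where in the powers of $W$ the failure begins.

## 6. Configurations of lines and posets with finite ideals

Fill up the bases, so that only the lines matter. Let $C=\{\ell_1,\dots,\ell_k\}$, $k\ge2$, be a finite set of lines in $\mathrm{Hom}(\mathbb Z^2,\mathbb Q)=\mathbb Q^2$, i.e. of points of $P^1(\mathbb Q)$. Let $\chi_i\in\ell_i$ be a primitive integral (hence surjective) functional $\mathbb Z^2\to\mathbb Z$. Put
$$E_C=\{((f_i,\chi_i(q)))_i:\ f_i\in R,\ q\in\mathbb Z^2\}\le W^k.$$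
The choice of $\chi_i$ is up to sign, and another choice gives an isomorphic group by $t\mapsto t^{-1}$ in that coordinate. For the two coordinate axes, $E_C=W^2$. The groups $P_n$ of Section 3 are the $E_C$ for the lines of $(1,0),(0,1),(1,n)$.

$E_C$ is generated by $k+2$ elements, by Fact 2: take two elements over a basis of $\mathbb Z^2$, and $1\in B_i$ for each $i$, using that $\chi_i$ is surjective. It is good, since distinct lines are independent and $(g-1)b\ne0$ for $0\ne b\in B_i$, $\chi_i(g)\ne0$.

A map $\iota$ from a poset to groups is an order-embedding under embeddability if $x\le x'$ holds exactly when $\iota(x)$ embeds into $\iota(x')$.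

**Theorem B.** (i) $E_C$ embeds into $E_D$ iff $gC\subseteq D$ for some $g\in PGL_2(\mathbb Q)$.

(ii) Every countable poset all of whose principal ideals $\{y:y\le x\}$ are finite order-embeds into the finitely generated subgroups of $F$ under embeddability.

*Proof of (i).* **Step 1 (an embedding moves $C$ into $D$).** This repeats the argument of Theorem A with an injection in place of a permutation. The exponent maps of $E_C$ span a copy of $\mathrm{Hom}(\mathbb Z^2,\mathbb Q)$ in $\mathrm{Hom}(E_C,\mathbb Q)$, and likewise for $E_D$. If $\varphi:E_C\to E_D$ is injective, then $\varphi^*\chi'_{\sigma(i)}=c_i\chi_i$. Since $\sigma$ is injective and $k\ge2$, two of the $\chi'_{\sigma(i)}$ form a basis of the second copy. Their images are independent, so $\varphi^*$ is an isomorphism $\mathbb Q^2\to\mathbb Q^2$, and its inverse carries each line $\ell_i$ to the line of $\chi'_{\sigma(i)}$, which is in $D$.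

**Step 2 (a projectivity gives an embedding).** We build the map by hand. Let $gC\subseteq D$. Represent $g^{-1}$ by a matrix; it is dual to a linear map on $\mathbb Q^2$, which we multiply by an integer to obtain an integer matrix $L:\mathbb Z^2\to\mathbb Z^2$ with $\det L\ne0$, and an injection $\sigma$, such that $\chi'_{\sigma(i)}\circ L\in\ell_i$. As $\chi_i$ is primitive, $\chi'_{\sigma(i)}\circ L=c_i\chi_i$ with $0\neq c_i\in\mathbb Z$. Send $((f_i,\chi_i(q)))_i$ to the element with $\sigma(i)$-coordinate $(f_i(t^{c_i}),c_i\chi_i(q))$ and $j$-coordinate $(0,\chi_j'(Lq))$ for $j\notin\mathrm{im}\,\sigma$. Note that $q$ is determined by the element since $k\ge2$. All exponents of the image are $\chi'_j(Lq)$, so it lies in $E_D$. Each coordinate is a homomorphism, by (2) for $j=\sigma(i)$ and trivially for the others. The map is injective since $f_i(t^{c_i})$ and $c_i\chi_i(q)$ determine $f_i$ and $\chi_i(q)$.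

*Proof of (ii).* **Step 3 (points in general position).** We want points that can be recognized from cross-ratios. We choose inductively distinct $p_1,p_2,\dots\in\mathbb Q\setminus\{0,1\}$ such that

$(*)$ if a 4-set $X\subseteq\{0,1,\infty,p_1,p_2,\dots\}$ is projectively equivalent to $\{0,1,\infty,p_s\}$, then $p_s\in X$.

Call $0,1,\infty,p_1,\dots,p_{r-1}$ the points earlier than $p_r$. When choosing $p_r$ we avoid three kinds of values:

1. earlier points;
2. values with $\{0,1,\infty,p_r\}$ equivalent to one of the finitely many 4-sets of earlier points;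
3. for $s<r$ and each triple $Y$ of earlier points, values with $Y\cup\{p_r\}$ equivalent to $\{0,1,\infty,p_s\}$.

Conditions 2 and 3 are finitely many, and each excludes finitely many values: with three points of the 4-set fixed, the cross-ratio is injective in the fourth and must lie in a set of at most six values. So a choice exists.

To check $(*)$, let $X$ be equivalent to $\{0,1,\infty,p_s\}$, and let $r$ be the largest index with $p_r\in X$; it exists as $X$ has four points. If $r<s$, then $X$ consists of points earlier than $p_s$, against condition 2 at stage $s$. If $r>s$, then $X=Y\cup\{p_r\}$ with $Y$ a triple of points earlier than $p_r$, against condition 3 at stage $r$. So $r=s$ and $p_s\in X$.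

**Step 4 (coding the poset).** We attach to each element the points of its ideal. Let $P=\{x_1,x_2,\dots\}$, enumerated without repetition, $S_x=\{s:x_s\le x\}$ (finite) and $C_x=\{0,1,\infty\}\cup\{p_s:s\in S_x\}$. If $x\le x'$, then $C_x\subseteq C_{x'}$, and $E_{C_x}$ embeds into $E_{C_{x'}}$ by (i). Conversely, suppose $E_{C_x}$ embeds into $E_{C_{x'}}$. By (i), $gC_x\subseteq C_{x'}$ for some $g$. Let $x=x_s$ and apply $(*)$ to $X=g\{0,1,\infty,p_s\}\subseteq C_{x'}$: we get $p_s\in C_{x'}$, so $s\in S_{x'}$, i.e. $x\le x'$. All $E_{C_x}$ lie in powers of $W$, hence in $F$. $\blacksquare$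

## 7. A strictly descending chain: linear against quadratic

Can embeddability also fail to be well-founded? The natural attempt is to take a group and its subgroups with exponents in $m\mathbb Z$. For $E_C$ this gives nothing: $(f,k)\mapsto(f(t^m),mk)$ in all coordinates embeds $E_C$ into its subgroup with $q\in m\mathbb Z^2$. Imposing relations such as $\varepsilon_1=\chi_2$ does not help, because $(f,k)\mapsto(mf(t^m),mk)$ multiplies both sides by $m$. Even a quadratic relation $D_1+D_2=\chi_1\chi_2$ survives, as both sides are multiplied by $m^2$.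

The way out is a relation that mixes degrees, such as $D_1+D_2=\chi_1\chi_2+\chi_3$. With three coordinates there is still an escape: use $(f,k)\mapsto(mf(t^m),mk)$ in coordinates $1,2$ and $(f,k)\mapsto(f(t^{m^2}),m^2k)$ in coordinate $3$. A fourth coordinate with exponent $\chi_1+\chi_2+\chi_3$ forces all scales to agree up to sign, and then the quadratic and the linear term pull against each other.

Let $K$ be the set of $u=((f_i,k_i))_{i\le4}\in W^4$ with
$$k_4=k_1+k_2+k_3,\quad f_1(1)=k_2,\quad f_2(1)=k_1,\quad f_1'(1)+f_2'(1)=k_1k_2+k_3.$$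
The first three conditions define a subgroup by (4). On it, for $u,v$ with exponents $k_i,l_i$, formula (4) gives the cross term $\chi_1(u)\varepsilon_1(v)+\chi_2(u)\varepsilon_2(v)=k_1l_2+k_2l_1$ for $D_1+D_2$, which is also the cross term of the product $\chi_1\chi_2$. So $D_1+D_2-\chi_1\chi_2-\chi_3$ is a homomorphism to $\mathbb Z$ there, and $K$, its kernel, is a subgroup. For $m\ge1$ let $K_m=\{u\in K:k_1,k_2,k_3\in m\mathbb Z\}$.

**Theorem C.** Each $K_m$ is finitely generated, and $K_m$ embeds into $K_n$ iff $n\mid m$. Hence $K_1>K_2>K_4>K_8>\cdots$ is strictly descending for embeddability, and every countable poset all of whose principal filters are finite order-embeds into the finitely generated subgroups of $F$.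

*Proof of finite generation.* We exhibit enough elements and apply Fact 2. For all $k_1,k_2,k_3\in\mathbb Z$ the element
$$\big((k_2+(t-1)(k_1k_2+k_3),k_1),\ (k_1,k_2),\ (0,k_3),\ (0,k_1+k_2+k_3)\big)\tag{6}$$
lies in $K$: its first base part has value $k_2$ and derivative $k_1k_2+k_3$ at $1$, its second is constant. So $K/(K\cap B)\cong\mathbb Z^3$. Next, $K\cap B$ consists of the $f$ with $f_1(1)=f_2(1)=0$ and $f_1'(1)+f_2'(1)=0$. Writing $f_1=(t-1)p$ and $f_2=(t-1)q$, the last condition reads $p(1)+q(1)=0$. So
$$K\cap B=\big((t-1)^2R\oplus(t-1)^2R\oplus R\oplus R\big)+\mathbb Z\,(t-1,-(t-1),0,0).$$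
By (6) with $(k_1,k_2,k_3)$ the unit vectors, we obtain three elements that generate modulo $B$; every $\chi_i$ is surjective on the group they generate, so the conjugates of
$$((t-1)^2,0,0,0),\quad(0,(t-1)^2,0,0),\quad(0,0,1,0),\quad(0,0,0,1),\quad(t-1,-(t-1),0,0)$$
generate $K\cap B$. By Fact 2, $K$ is finitely generated, and so is $K_m$, which has index $m^3$.

*$K_m$ is good.* By (6) with $k_i\in m\mathbb Z$, the $\chi_i$ are nonzero and pairwise independent on $K_m$. Each $K_m\cap B_i=K\cap B_i$ contains some $b\ne0$, and $[g,b]\ne0$ if $\chi_i(g)\ne0$.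

*Embeddings.* If $n\mid m$, then $K_m\le K_n$. Conversely, let $\varphi:K_m\to K_n$ be injective, with $\sigma$ (a permutation of $\{1,2,3,4\}$) and $c_i$ from Lemma 2.

**Step 1 (one common scale).** We use the linear relation among the exponents. Put $\eta=(1,1,1,-1)$. On both groups the exponents satisfy the relation with coefficients $\eta_i$, and on $K_m$ this is, up to scalars, the only linear relation, since $\chi_1,\chi_2,\chi_3$ are independent. From
$$\sum_i\eta_{\sigma(i)}c_i\chi_i=\sum_i\eta_{\sigma(i)}\,\chi'_{\sigma(i)}\circ\varphi=\Big(\sum_j\eta_j\chi_j'\Big)\circ\varphi=0$$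
we get $\eta_{\sigma(i)}c_i=c\,\eta_i$, i.e. $c_i=c\,\eta_i\eta_{\sigma(i)}$, for some $c\in\mathbb Q\setminus\{0\}$.

**Step 2 ($\sigma\{1,2\}=\{1,2\}$).** We show that the coordinates carrying conditions on their bases go to each other. Let $\{j,j'\}=\{1,2\}$, $i=\sigma^{-1}(j)$, $i'=\sigma^{-1}(j')$, and suppose $i\in\{3,4\}$. As $\chi_i,\chi_{i'}$ are independent, there is $v\in K_m$ of the form (6), with $k_1,k_2,k_3\in m\mathbb Z$, such that $\chi_i(v)=0\ne\chi_{i'}(v)$. As $i\in\{3,4\}$, the $i$-th coordinate of (6) is $(0,\chi_i(v))=1$. By Lemma 3, $\pi_j\varphi(v)=1$, so $\varepsilon_j(\varphi(v))=0$. But in $K_n$ we have $\varepsilon_j=\chi'_{j'}$, and $\chi'_{j'}(\varphi(v))=c_{i'}\chi_{i'}(v)\ne0$, a contradiction.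

**Step 3 (normalization).** We remove an irrelevant symmetry. Exchanging coordinates $1$ and $2$ preserves $K_n$, so we may assume $\sigma(1)=1$, $\sigma(2)=2$. Then $c_1=c_2=c$. If $\sigma(3)=3$, then $\chi_3'\circ\varphi=c\chi_3$. If $\sigma(4)=3$, then $\chi'_3\circ\varphi=c\,\eta_4\eta_3\,\chi_4=-c\chi_4$.

**Step 4 ($c=\pm1$).** Here the two degrees meet. Consider
$$v=\big((m,0),(0,m),(0,0),(0,m)\big),\qquad w=\big((t^m-1,0),(0,0),(0,m),(0,m)\big).$$
Both are in $K_m$: for $v$, $k=(0,m,0,m)$, $f_1(1)=m=k_2$, $f_2(1)=0=k_1$, and both sides of the last condition are $0$; for $w$, $k=(0,0,m,m)$, $f_1(1)=f_2(1)=0$ and $f_1'(1)=m=k_3$. Let $\varphi_1$ be as in Lemma 3; its domain contains $m=\pi_1(v)$ and $t^m-1=\pi_1(w)$. Since $\chi_1(K_m)=m\mathbb Z$, additivity and semilinearity give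
$$m\,\varphi_1(t^m-1)=\varphi_1((t^m-1)m)=(t^{cm}-1)\,\varphi_1(m).$$
Also $\varphi_1(m)(1)=\varepsilon_1(\varphi(v))=\chi_2'(\varphi(v))=c\chi_2(v)=cm$. Differentiating at $t=1$, $m\,\varphi_1(t^m-1)'(1)=cm\cdot cm$, so
$$\varphi_1(t^m-1)'(1)=c^2m.$$
Now look at $\varphi(w)\in K_n$. Its first coordinate is $\varphi_1(t^m-1)$, so $D_1(\varphi(w))=c^2m$. Its second coordinate is $1$ by Lemma 3, so $D_2(\varphi(w))=0$. Moreover $\chi_1'(\varphi(w))=\chi_2'(\varphi(w))=0$, and $\chi_3'(\varphi(w))=\pm cm$ by Step 3, since $\chi_3(w)=\chi_4(w)=m$. The last defining condition of $K_n$ gives $c^2m=\pm cm$, so $c=\pm1$.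

**Step 5 ($n\mid m$).** We compare images of exponents. Take $g\in K_m$ with $\chi_1(g)=m$. Then $\pm m=cm=\chi_1'(\varphi(g))\in n\mathbb Z$.

*Posets.* Let $P=\{x_1,x_2,\dots\}$, enumerated without repetition, have finite principal filters $\{y:y\ge x\}$. Send $x$ to $K_{m(x)}$, where $m(x)$ is the product of the $s$-th primes over all $s$ with $x_s\ge x$. Then $x\le x'$ iff the filter of $x'$ is contained in that of $x$, iff $m(x')\mid m(x)$, iff $K_{m(x)}$ embeds into $K_{m(x')}$. $\blacksquare$

The $G_n$ and the $K_m$ lie in $W^4$. So any group containing $W^4$ has both an infinite antichain and an infinite strictly descending chain of finitely generated subgroups. In full, Theorem B(ii) used $W^n$ for all $n$.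

## 8. The threshold in powers of $\mathbb Z\wr\mathbb Z$, and a cycle ratio in $W^3$

**Theorem D.** The finitely generated subgroups of $W^n$ ($n\ge1$) are well quasi-ordered by embeddability if and only if $n\le2$. Moreover every finitely generated subgroup of $W^2$ is bi-embeddable with one of
$$\mathbb Z^r,\quad W\times\mathbb Z^r\ (r\ge0),\quad W^2,\quad\Gamma_1,\quad\Gamma_2,\quad\Gamma_3,$$
where $\Gamma_1,\Gamma_2,\Gamma_3\le W^2$ are defined by
$$\Gamma_1:\ \varepsilon_1=\chi_2;\qquad\Gamma_2:\ \varepsilon_1=\chi_2,\ \varepsilon_2=\chi_1;\qquad\Gamma_3:\ \varepsilon_1=\chi_2,\ \varepsilon_2=\chi_1,\ D_1+D_2=\chi_1\chi_2.$$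

As in Section 7, $\Phi:=D_1+D_2-\chi_1\chi_2$ is a homomorphism on $\Gamma_2$, so $\Gamma_3$ is a subgroup.

This section treats $n\ge3$. We saw that three lines carry no invariant. But we may also couple the value $\varepsilon_i$ of one base to the exponents of the other coordinates, with coefficients $w_{ij}$ for $i\ne j$. An embedding can rescale each exponent and each base, which changes $w_{ij}$ by a factor of the form $s_i/c_j$. With three indices, the product of the coefficients around a 3-cycle, divided by the product around the reversed cycle, is unaffected.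

For $n\ge1$ let $H_n\le W^3$ be the subgroup
$$\varepsilon_i=\sum_{j\ne i}w_{ij}\chi_j\quad(i=1,2,3),\qquad w_{12}=w_{13}=w_{21}=w_{23}=w_{31}=1,\quad w_{32}=n.$$

**Step 1 ($H_n$ is finitely generated and good).** Choosing constant $f_i$ shows that $\chi(H_n)=\mathbb Z^3$. Also $H_n\cap B=((t-1)R)^3$, which is generated by the conjugates of the three elements $t-1\in B_i$ under lifts of the unit vectors and the group they generate. Fact 2 applies. The $\chi_i$ are independent, and commutators $(g-1)b$ with $0\ne b\in B_i\cap H_n$, $\chi_i(g)\neq0$, are nonzero.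

**Step 2 (the form of an embedding).** We make Lemma 3 explicit. Let $\varphi:H_m\to H_n$ be injective, and write $w^{(m)},w^{(n)}$ for the coefficients; $\sigma$ is a permutation of $\{1,2,3\}$. For each $i$ some $w^{(m)}_{ij}$ equals $1$, so for any $f\in R$ there are exponents with $\chi_i=0$ and $\sum_{j\ne i}w^{(m)}_{ij}\chi_j=f(1)$; with $f_i=f$ and the other base parts constant we see that $M_i=R$. As $\chi_i(H_m)=\mathbb Z$, the number $c_i$ is a value of $\chi'_{\sigma(i)}$, so $c_i\in\mathbb Z$, and semilinearity gives $\varphi_i(f)=f(t^{c_i})\varphi_i(1)$. With $s_i=\varphi_i(1)(1)$,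
$$\varepsilon_{\sigma(i)}(\varphi(v))=s_i\,\varepsilon_i(v)\qquad(v\in\ker\chi_i).$$

**Step 3 (comparing coefficients).** We evaluate this where only one exponent is nonzero. Let $j\ne i$ and let $\chi(v)$ be the $j$-th unit vector. Then $\varepsilon_i(v)=w^{(m)}_{ij}$, while $\chi'_{\sigma(j)}(\varphi(v))=c_j$ and the other exponents of $\varphi(v)$ vanish. So
$$w^{(n)}_{\sigma(i)\sigma(j)}\,c_j=s_i\,w^{(m)}_{ij}.\tag{7}$$
The left side is nonzero, hence so is $s_i$.

**Step 4 (the invariant).** We eliminate $s_i$ and $c_j$. Multiply (7) over $(i,j)=(1,2),(2,3),(3,1)$, and over $(2,1),(3,2),(1,3)$. Both times the product of $w^{(n)}_{\sigma(i)\sigma(j)}$ is the product of $w^{(m)}_{ij}$ times $s_1s_2s_3/(c_1c_2c_3)$. An even $\sigma$ maps each of the two cycles to itself, an odd one exchanges them. So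
$$\Theta(w)=\frac{w_{12}w_{23}w_{31}}{w_{21}w_{32}w_{13}}\qquad\text{satisfies}\qquad\Theta(w^{(m)})=\Theta(w^{(n)})^{\pm1}.$$
As $\Theta=\frac1n$ for $H_n$, we have $\frac1m=\frac1n$, or $\frac1m=n$, and the latter forces $m=n=1$. So $m=n$. Hence $(H_n)_{n\ge1}$ is an infinite antichain in $W^3\le W^n$ for all $n\ge3$, and the finitely generated subgroups of $W^n$ are not well quasi-ordered for $n\ge3$.

In $W^2$ there are only $w_{12}$ and $w_{21}$, and no such ratio. Theorem D says that then nothing is left to distinguish infinitely many groups, apart from a rank.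

## 9. Subgroups of $W^2$

### 9.1 Realizing prescribed values and derivatives

To embed a given subgroup of $W^2$ into some $\Gamma_i$ we must map its base parts into $R$ so that values and derivatives at $t=1$ are as prescribed. The next lemma does this.

**Lemma 4.** Let $d\ge1$, $v=t^d$, $M\subseteq R$ a $\mathbb Z[v^{\pm1}]$-submodule, $e\in\{1,2\}$, and $\lambda:M\to\mathbb Q[v^{\pm1}]/(v-1)^e$ a $\mathbb Z[v^{\pm1}]$-homomorphism, written $\lambda=\lambda^0$ ($e=1$) or $\lambda=\lambda^0+\lambda^1(v-1)$ ($e=2$). There are integers $\mu,m\ge1$ and an injective additive $j:M\to R$ with $j(vf)=t^mj(f)$, $j(f)(1)=\mu\lambda^0(f)$ and, if $e=2$, $j(f)'(1)=\mu m\lambda^1(f)$. Moreover $(\mu,m)$ may be replaced by $(N\mu,N'm)$ for any integers $N,N'\ge1$.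

*Proof.* **Step 1 (lifting $\lambda$).** We replace $\lambda$ by a map into polynomials. $\mathbb Q\otimes R$ is free of rank $d$ over the PID $\mathbb Q[v^{\pm1}]$, so its submodule $\mathbb Q\otimes M$ is free. The map $\lambda$ extends to $\mathbb Q\otimes M$, and by freeness it lifts to a $\mathbb Q[v^{\pm1}]$-linear $\Lambda:\mathbb Q\otimes M\to\mathbb Q[v^{\pm1}]$. Then $\Lambda(f)$ has value $\lambda^0(f)$ at $v=1$ and, if $e=2$, derivative $\lambda^1(f)$ with respect to $v$ there. As $R$ is finitely generated over the Noetherian ring $\mathbb Z[v^{\pm1}]$, so is $M$, and $\mu\Lambda(M)\subseteq\mathbb Z[v^{\pm1}]$ for some $\mu\ge1$.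

**Step 2 (forcing injectivity).** $\Lambda$ need not be injective, so we add terms that are invisible at $t=1$ to the required order. Write $f=\sum_{r=0}^{d-1}t^rf_r(v)$, put $m=d+1$ and
$$j(f)=\mu\Lambda(f)(t^m)+\sum_{r=0}^{d-1}t^{r+1}(t^m-1)^ef_r(t^m),$$
where $\Lambda(f)(t^m)$ means substituting $t^m$ for $v$. This is additive with $j(vf)=t^mj(f)$. The exponents $1,\dots,d$ are distinct and nonzero mod $m$, while the first term involves only exponents divisible by $m$. So $j(f)=0$ forces $(t^m-1)^ef_r(t^m)=0$ for all $r$, hence $f=0$. Since $(t-1)^e$ divides the sum, $j(f)(1)=\mu\lambda^0(f)$, and for $e=2$ the chain rule gives $j(f)'(1)=\mu m\lambda^1(f)$.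

**Step 3 (changing $\mu,m$).** Replace $j(f)$ by $N\cdot j(f)(t^{N'})$. It is additive and injective, multiplication by $v$ becomes multiplication by $t^{N'm}$, the value at $1$ is $N\mu\lambda^0(f)$ and the derivative is $NN'\mu m\lambda^1(f)=(N\mu)(N'm)\lambda^1(f)$. $\square$

### 9.2 Abelian projections or proportional exponents

Let $G\le W^2$ be finitely generated. If $\pi_1(G)$ and $\pi_2(G)$ are abelian, then so is $G$, and $G\cong\mathbb Z^r$.

Two observations for the rest. First, a nonabelian subgroup of $W$ has trivial center: as in Section 1 it contains a nonzero base element $b$ and some $u$ of exponent $c\ne0$. If $(h,k)$ is central, then $(t^k-1)b=0$ gives $k=0$, and then $(t^c-1)h=0$ gives $h=0$. Secondly, if $d\in G\cap B$ and $u\in G$ have $\chi_i(u)\ne0$ and $\pi_i(d)\ne0$ for some $i$, then $\langle u,d\rangle\cong W$: the elements $u^kdu^{-k}$ are linearly independent, since their $i$-th coordinates $t^{k\chi_i(u)}\pi_i(d)$ are, and $\langle u\rangle$ meets their span trivially because $\chi_i(u)\ne0$.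

**Exactly one $\pi_i(G)$ nonabelian, say $\pi_1(G)$.** We show that $G$ is bi-embeddable with some $W\times\mathbb Z^r$. We have $\pi_2(G)\cong\mathbb Z^s$. Let $G_0=G\cap\ker\pi_1\cong\mathbb Z^r$; it is central, as only its second coordinate is nontrivial and $\pi_2(G)$ is abelian. Choose a homomorphism $\rho:\pi_2(G)\to\mathbb Z^r$ injective on $\pi_2(G_0)$: take a linear projection of $\mathbb Q\otimes\pi_2(G)$ onto $\mathbb Q\otimes\pi_2(G_0)$, and rescale. Then $(\pi_1,\rho\pi_2):G\to W\times\mathbb Z^r$ is injective, since an element of the kernel lies in $G_0$ and is killed by $\rho\pi_2$. Conversely, take $1\ne d\in[G,G]$, whose second coordinate is trivial, and $u\in G$ with $\chi_1(u)\ne0$. Then $\langle u,d\rangle\cong W$ has trivial center, so it meets the central subgroup $G_0$ trivially, and $W\times\mathbb Z^r\cong\langle u,d\rangle G_0\le G$.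

**Both nonabelian, $\chi_1,\chi_2$ proportional.** We show that $G$ is bi-embeddable with $W$. Both $\chi_i$ are nonzero, so $\chi(G)$ is infinite cyclic and $G=(G\cap B)\rtimes\langle u\rangle$ with $u$ acting on $B=R\oplus R$ by $(t^{d_1},t^{d_2})$, $d_i=\chi_i(u)\ne0$. As a $\mathbb Z[u^{\pm1}]$-module, $R\oplus R$ is free of rank $d=|d_1|+|d_2|$. So is $R$ over $\mathbb Z[t^{\pm d}]$. Hence
$$G\hookrightarrow\mathbb Z[u^{\pm1}]^d\rtimes\langle u\rangle\cong R\rtimes\langle t^d\rangle\le W.$$
Conversely $W\cong\langle u,d'\rangle\le G$ for any $1\ne d'\in[G,G]$.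

### 9.3 Independent exponents: the data attached to $G$

From now on both $\pi_i(G)$ are nonabelian and $\chi_1,\chi_2$ are independent. Put
$$A=G\cap B,\quad A_i=G\cap B_i,\quad N_i=\pi_i(A),\quad K_i=\ker\chi_i,\quad M_i=\pi_i(K_i)\subseteq R.$$
Let $\chi_i(G)=d_i\mathbb Z$ with $d_i\ge1$, $v_i=t^{d_i}$, and fix $g_i\in G$ with $\chi_i(g_i)=d_i$; conjugation by $g_i$ shows that $M_i$ is $v_i^{\pm1}$-stable. As $\chi(G)$ has rank 2, $\chi_1(K_2)=e_1\mathbb Z$ and $\chi_2(K_1)=e_2\mathbb Z$ with $e_i\ge1$. Fix
$$x\in K_2,\ \chi_1(x)=e_1,\qquad y\in K_1,\ \chi_2(y)=e_2,\qquad b_1=\pi_1(y),\quad b_2=\pi_2(x),$$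
where $b_1,b_2$ are elements of the bases.

We have $M_i=N_i+\mathbb Zb_i$: if $h\in K_1$ and $\chi_2(h)=\ell e_2$, then $hy^{-\ell}\in A$; symmetrically for $i=2$. Since $x$ has second coordinate in the base, and $y$ first coordinate in the base,
$$(x-1)A\subseteq A_1,\qquad(y-1)A\subseteq A_2.\tag{8}$$
For $e\in[G,G]$ with $\pi_1(e)\ne0$, $(x-1)e$ is a nonzero element of $A_1$; using $y$ and $\pi_2$ in the same way we get $A_2\ne0$. So $A_1,A_2\ne0$.

**Definition (coupled coordinates).** Write $\omega_i=0$ if $\ell b_i\in N_i$ for some $\ell\ge1$, and $\omega_i\ne0$ otherwise.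

If $\omega_i\ne0$ then $b_i\ne0$. In $W^2$ we may take $x=(t,1)$, $y=(1,t)$, so $b_1=b_2=0$ and $\omega_1=\omega_2=0$. In $\Gamma_1$ we may take $x=(t,1)$, $y=(a,t)$; then $b_1=1\notin N_1=(t-1)R$ even up to multiples, so $\omega_1\ne0$, while $b_2=0$ and $\omega_2=0$.

If $\omega_2=0$, there is $x'\in G$ with $\pi_2(x')=1$ and $\chi_1(x')\ne0$: let $\alpha\in A$ with $\pi_2(\alpha)=\ell b_2$ and $x'=\alpha^{-1}x^\ell$. Similarly $\omega_1=0$ gives $y'\in G$ with $\pi_1(y')=1$ and $\chi_2(y')\ne0$.

If $\omega_1\ne0$, define $\lambda_1^0:M_1\to\mathbb Z$ by $\lambda_1^0(\pi_1(h))=\chi_2(h)$ for $h\in K_1$. To see that it is well defined, let $h\in K_1$, $\pi_1(h)=1$ and $\chi_2(h)=\ell e_2\neq0$. Then $h^{-1}y^\ell\in A$ has first coordinate $\ell b_1$, so $|\ell|b_1\in N_1$, a contradiction. It is $v_1$-invariant, because conjugation by $g_1$ does not change $\chi_2(h)$, and its kernel is $N_1$. So it is a module homomorphism $M_1\to\mathbb Q=\mathbb Q[v_1^{\pm1}]/(v_1-1)$. Symmetrically, if $\omega_2\ne0$, define $\lambda_2^0(\pi_2(h))=\chi_1(h)$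 for $h\in K_2$.

**Building embeddings of $G$.** $M_i$ is the set of base elements of $\pi_i(G)$, so $\pi_i(G)=M_i\rtimes\langle\pi_i(g_i)\rangle$. Given $j_i:M_i\to R$ additive and injective with $j_i(v_if)=t^{m_i}j_i(f)$, $m_i\ge1$, and any $h_i\in R$, the map
$$\psi_i\big((f,0)\,\pi_i(g_i)^k\big)=(j_i(f),0)\,(h_i,m_i)^k\tag{9}$$
is a homomorphism $\pi_i(G)\to W$, since conjugation by $(h_i,m_i)$ is multiplication by $t^{m_i}$. It is injective, and its exponent on $\pi_i(g)$ is $m_ik=\frac{m_i}{d_i}\chi_i(g)$. So $\Psi=(\psi_1\pi_1,\psi_2\pi_2):G\to W^2$ is injective.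

If moreover $j_1(f)(1)=\mu\lambda_1^0(f)$ and $h_1(1)=\mu\chi_2(g_1)$, then
$$\varepsilon(\psi_1\pi_1g)=\mu\chi_2(g)\qquad(g\in G),\tag{10}$$
where $\varepsilon(f,k)=f(1)$: write $g=hg_1^k$ with $h\in K_1$; then the left side is $\mu\chi_2(h)+k\mu\chi_2(g_1)$. Likewise $j_2(f)(1)=\mu\lambda_2^0(f)$ and $h_2(1)=\mu\chi_1(g_2)$ give $\varepsilon(\psi_2\pi_2g)=\mu\chi_1(g)$.

There are now four types.

### 9.4 Types 0 and 1

**Type 0: $\omega_1=\omega_2=0$.** Here $G$ is bi-embeddable with $W^2$. With $0\ne a_i\in A_i$, the groups $\langle x',a_1\rangle$ and $\langle y',a_2\rangle$ lie in the first and second factor, and each is isomorphic to $W$. So $W^2\cong\langle x',a_1\rangle\times\langle y',a_2\rangle\le G\le W^2$.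

**Type 1: exactly one $\omega_i\ne0$.** By symmetry let $\omega_1\ne0=\omega_2$. We show that $G$ is bi-embeddable with $\Gamma_1$.

**Step 1 ($\Gamma_1\hookrightarrow G$).** We find generators of $\Gamma_1$ and copy them. Let $X=(t,1)$, $Y=(a,t)$, $Z=(1,a)$, all in $\Gamma_1$. $X,Y$ lift a basis of $\mathbb Z^2$, and $\Gamma_1\cap B=(t-1)R\oplus R$ is generated by the conjugates of $[X,Y]=(t-1,0)$ and $Z$ under $\langle X,Y\rangle$. So $\Gamma_1=\langle X,Y,Z\rangle$. Let $\theta_1$ be the endomorphism (2) with $t\mapsto\pi_1(x')$, $a\mapsto b_1$, and $\theta_2$ the one with $t\mapsto\pi_2(y)$, $a\mapsto a_2$, where $0\ne a_2\in A_2$. These are allowed, as $b_1\ne0$ and the exponents $\chi_1(x')$, $e_2$ are nonzero. Then $(\theta_1,\theta_2)$ is injective on $W^2$ and sends $X,Y,Z$ to $x'$, $y$, $a_2$, all in $G$.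

**Step 2 ($G\hookrightarrow\Gamma_1$).** We apply (9). Lemma 4 with $e=1$ and $\lambda_1^0$ gives $\mu$, $m_1$ and $j_1$ with $j_1(f)(1)=\mu\lambda_1^0(f)$. Take $\psi_1$ from (9) with the constant $h_1=\mu\chi_2(g_1)$, and $\psi_2(f,k)=(f(t^\mu),\mu k)$. By (10), $\varepsilon(\psi_1\pi_1g)=\mu\chi_2(g)$, which is the exponent of $\psi_2\pi_2g$. So $\Psi(G)\le\Gamma_1$, and $\Psi$ is injective.

### 9.5 Type 2

Let $\omega_1,\omega_2\ne0$. By (1),
$$z=[x,y]=\big((t^{e_1}-1)b_1,\ (1-t^{e_2})b_2\big)\in A.$$
Type 2 means that $\ell z\in A_1\oplus A_2$ for some $\ell\ge1$; Type 3 means that this does not happen. In $\Gamma_2$ and $\Gamma_3$ take $x=(t,a)$, $y=(a,t)$, so that $z=(t-1,1-t)$. In $\Gamma_2$ we have $A_i=(t-1)R$, so $\Gamma_2$ is of Type 2. In $\Gamma_3$ we have $A_i=(t-1)^2R$, and no multiple of $t-1$ by an integer $\ell\ge1$ lies there, so $\Gamma_3$ is of Type 3.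

**Step 1 (Type 2: $\Gamma_2\hookrightarrow G$).** Again we copy generators. $\Gamma_2$ is generated by $X=(t,a)$, $Y=(a,t)$, $Z_1=(t-1,0)$, $Z_2=(0,t-1)$, by Fact 2, since $\Gamma_2\cap B=(t-1)R\oplus(t-1)R$. Let $\theta_1:t\mapsto\pi_1(x^\ell),\ a\mapsto\ell b_1$ and $\theta_2:t\mapsto\pi_2(y^\ell),\ a\mapsto\ell b_2$, as in (2). Then $(\theta_1,\theta_2)$ is injective. It sends $X\mapsto x^\ell$, as $\pi_2(x^\ell)=\ell b_2$, and $Y\mapsto y^\ell$. Moreover
$$Z_1\mapsto\big((t^{\ell e_1}-1)\ell b_1,0\big)=(1+t^{e_1}+\dots+t^{(\ell-1)e_1})\cdot\ell\,\big((t^{e_1}-1)b_1,0\big).$$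
The first component of $\ell z$ gives an element of $A_1$, and $A_1$ is stable under conjugation by $x$, which multiplies it by $t^{e_1}$. So the image of $Z_1$ lies in $A_1$. In the same way $Z_2$ goes to an element of $A_2$.

**Step 2 (Type 2: $G\hookrightarrow\Gamma_2$).** We use (9) in both coordinates, with matching scales. Apply Lemma 4 with $e=1$ to $\lambda_1^0$ and $\lambda_2^0$, obtaining $\mu_i,m_i$. Let $S\geq 1$ be divisible by $\mu_1,\mu_2,m_1,m_2$. By the last sentence of Lemma 4 we may assume $\mu_1=\mu_2=S$ and $m_i=Sd_i$. Choose $h_1(1)=S\chi_2(g_1)$ and $h_2(1)=S\chi_1(g_2)$. Then $\psi_i\pi_ig$ has exponent $S\chi_i(g)$, and by (10) and its analogue $\varepsilon(\psi_1\pi_1g)=S\chi_2(g)$, $\varepsilon(\psi_2\pi_2g)=S\chi_1(g)$. So $\Psi(G)\le\Gamma_2$.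

### 9.6 Type 3

**Step 1 ($\Gamma_3\hookrightarrow G$).** We first show that $\Gamma_3=\langle X,Y\rangle$ with $X=(t,a)$, $Y=(a,t)$. Both lie in $\Gamma_3$, and they lift a basis of $\mathbb Z^2$. As in Section 7,
$$\Gamma_3\cap B=(t-1)^2R\oplus(t-1)^2R+\mathbb Z\,(t-1,1-t).$$
We have $[X,Y]=(t-1,1-t)$, $(X-1)[X,Y]=((t-1)^2,0)$ and $(Y-1)[X,Y]=(0,-(t-1)^2)$, and conjugates of these by $\langle X,Y\rangle$ generate $\Gamma_3\cap B$. The pair $\theta_1:t\mapsto\pi_1(x),a\mapsto b_1$ and $\theta_2:t\mapsto\pi_2(y),a\mapsto b_2$ is injective on $W^2$ and maps $X\mapsto x$, $Y\mapsto y$.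

It remains to embed $G$ into $\Gamma_3$. Step 2 of Section 9.5 puts $G$ into $\Gamma_2$; now derivatives must be controlled as well. The information needed is a functional on $A$ that sees $z$.

**Step 2 (an invariant functional $\delta$).** We construct a $G$-invariant homomorphism $\delta:A\to\mathbb Q$ vanishing on $A_1\oplus A_2$ with $\delta(z)\ne0$. Let $T=A/(A_1\oplus A_2)$. By (8), $x$, $y$ and $A$ act trivially on $T$. The group $\langle x,y,A\rangle$ consists of all $g\in G$ with $\chi(g)\in e_1\mathbb Z\times e_2\mathbb Z$, so $G$ acts on $T$ through the finite group $\chi(G)/(e_1\mathbb Z\times e_2\mathbb Z)$. The class $\bar z$ is fixed: since $[G,G]\subseteq A$, a conjugate of $z$ has the form $[x\alpha,y\beta]$ with $\alpha,\beta\in A$. Writing $\alpha_i,\beta_i$ for the coordinates and using (1), it differs from $z$ by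
$$\big((t^{e_1}-1)\beta_1,\ (1-t^{e_2})\alpha_2\big)=(x-1)\beta-(y-1)\alpha,$$
where the equality uses that $x$ acts trivially on $B_2$ and $y$ on $B_1$. By (8) this lies in $A_1\oplus A_2$. In Type 3, $\bar z\ne0$ in $\mathbb Q\otimes T$. Take a linear functional on $\mathbb Q\otimes T$ nonzero at $\bar z$, and average it over the finite group; its value at the fixed vector $\bar z$ does not change.

**Step 3 ($\delta$ on commutators).** We compute $\delta([g,h])$. By $[gg',h]=g[g',h]g^{-1}\,[g,h]$ and invariance, $(g,h)\mapsto\delta([g,h])$ is additive in $g$. As $[h,g]=[g,h]^{-1}$, it is also additive in $h$, and alternating. If $g=\alpha\in A$, then $[\alpha,h]=\alpha-h\alpha h^{-1}$ in additive notation, and $\delta$ of it is $0$ by invariance; similarly for $h\in A$. So it is an alternating bilinear form on $G/A\cong\chi(G)$, a lattice of rank 2, hence a multiple of the determinant form. It is nonzero at $(x,y)$. After rescaling $\delta$,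
$$\delta([g,h])=\chi_1(g)\chi_2(h)-\chi_2(g)\chi_1(h).\tag{11}$$

**Step 4 (prescribing derivatives).** We turn $\delta$ into the data of Lemma 4 with $e=2$. As $\ker(\pi_1|_A)=A_2$ and $\ker(\pi_2|_A)=A_1$, $\delta$ induces $\delta_i:N_i\to\mathbb Q$ with $\delta_i(\pi_i(\alpha))=\delta(\alpha)$. Since $\omega_i\ne0$, $M_i=N_i\oplus\mathbb Zb_i$, and we may define additive maps $\lambda_i^1:M_i\to\mathbb Q$ by
$$\lambda_1^1|_{N_1}=d_1^{-1}\delta_1,\qquad\lambda_2^1|_{N_2}=-d_2^{-1}\delta_2,\qquad\lambda_i^1(b_i)=0.$$
For $f=\pi_1(h)$, $h\in K_1$, we have $(v_1-1)f=\pi_1([g_1,h])\in N_1$, so by (11)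
$$\lambda_1^1((v_1-1)f)=d_1^{-1}\cdot d_1\chi_2(h)=\lambda_1^0(f).$$
For $f=\pi_2(h)$, $h\in K_2$, similarly $\lambda_2^1((v_2-1)f)=-d_2^{-1}\cdot(-d_2\chi_1(h))=\lambda_2^0(f)$. Put $\lambda_i=\lambda_i^0+\lambda_i^1(v_i-1)$. Then, modulo $(v_i-1)^2$,
$$\lambda_i(v_if)=\lambda_i^0(f)+\big(\lambda_i^1(f)+\lambda_i^0(f)\big)(v_i-1)=v_i\,\lambda_i(f),$$
so $\lambda_i:M_i\to\mathbb Q[v_i^{\pm1}]/(v_i-1)^2$ is a module homomorphism.

**Step 5 (into $\Gamma_2$, with $\Phi$ vanishing on $A$).** Apply Lemma 4 with $e=2$ to $\lambda_1,\lambda_2$, normalized as in Type 2 ($\mu_i=S$, $m_i=Sd_i$), and choose $h_i$ as there. Then $\Psi(G)\le\Gamma_2$. For $\alpha\in A$, $\Psi(\alpha)$ has base parts $j_i(\pi_i(\alpha))$, so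
$$D_1(\Psi\alpha)+D_2(\Psi\alpha)=S\cdot Sd_1\cdot d_1^{-1}\delta(\alpha)-S\cdot Sd_2\cdot d_2^{-1}\delta(\alpha)=0 .$$
Since $\Psi(\alpha)$ has exponents $0$, the homomorphism $\Phi\circ\Psi:G\to\mathbb Z$ kills $A$. It factors through $\chi(G)$, which has rank 2, so $\Phi\circ\Psi=\beta_1\chi_1+\beta_2\chi_2$ with $\beta_i\in\mathbb Q$.

**Step 6 (making $d_i\beta_i$ integral).** The next correction needs integers. Compose $\Psi$ with the injective endomorphism $(f,k)\mapsto(Nf(t^N),Nk)$ in both coordinates. It multiplies $\varepsilon_i$ and $\chi_i$ by $N$, so it preserves $\Gamma_2$. It multiplies $D_i$ and $\chi_1\chi_2$ by $N^2$, so it multiplies $\Phi$ by $N^2$. The composite still has the shape (9), with $Nj_i(f)(t^N)$, $Nh_i(t^N)$, $Nm_i$ in place of $j_i(f),h_i,m_i$. So $\beta_i$ is replaced by $N^2\beta_i$, and for suitable $N$ we may assume $d_i\beta_i\in\mathbb Z$.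

**Step 7 (into $\Gamma_3$).** Finally we use the freedom in $h_i$ to cancel $\beta_1\chi_1+\beta_2\chi_2$. The base part of $(h,m)^k$ is $h(1+t^m+\dots+t^{(k-1)m})$ for $k>0$ and $-h(t^{-m}+\dots+t^{km})$ for $k<0$. Replace $h_i$ by $h_i+r_i(t-1)$ with $r_i\in\mathbb Z$. For $g\in G$ with $\chi_i(g)=kd_i$, this adds to the base part of $\psi_i\pi_ig$ the polynomial $r_i(t-1)$ times $1+\dots+t^{(k-1)m_i}$, or $r_i(t-1)$ times $-(t^{-m_i}+\dots+t^{km_i})$, or $0$ if $k=0$. The added term has value $0$ and derivative $r_ik=r_i\chi_i(g)/d_i$ at $1$. So no $\varepsilon_i$ and no exponent changes, and $D_i(\Psi g)$ changes by $r_i\chi_i(g)/d_i$. With $r_i=-d_i\beta_i$ we get $\Phi\circ\Psi=0$, i.e. $\Psi(G)\le\Gamma_3$. So $G$ is bi-embeddable with $\Gamma_3$.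

This proves the list in Theorem D.

### 9.7 From the list to the well quasi-order

Let $n\le2$, and take an infinite sequence of finitely generated subgroups of $W^n\le W^2$. By the list, infinitely many terms are bi-embeddable with members of one and the same family among $\{\mathbb Z^r\}_r$, $\{W\times\mathbb Z^r\}_r$, $\{W^2\}$, $\{\Gamma_1\}$, $\{\Gamma_2\}$, $\{\Gamma_3\}$. In the last four cases any two of these terms embed into each other. In the first two, let $r_i$ be the rank attached to the $i$-th of these terms; as the $r_i$ are not strictly decreasing forever, there are $i<j$ among them with $r_i\le r_j$, and then $G_i$ embeds into $G_j$. So $n\le2$ gives a well quasi-order, and $n\ge3$ does not, by Section 8. $\blacksquare$
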